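\title{The smallest $(6t-1)$-regular graphs of thickness $t$}

\begin{abstract}
A regular graph of thickness $t$ has degree at most $6t-1$, and an edge count shows that a graph attaining this degree has at least $12t$ vertices. We prove that $12t$ vertices suffice for every $t\ge1$. The graph is an edge-disjoint union of $t$ isomorphic spanning triangulations, each obtained from the cuboctahedron by filling its six square faces with zigzag paths. For $t=2$ it is an $11$-regular graph of thickness two on $24$ vertices. We also show that $(6t-1)$-regular graphs of thickness $t$ exist on $n$ vertices for every even $n\ge 12t(12t-1)$.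
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple. The \emph{thickness} $\Theta(G)$ of a graph $G$ is the minimum number of planar subgraphs whose union is $G$. Subgraphs of planar graphs are planar, so we may assign each edge to just one of these subgraphs: $\Theta(G)$ is the minimum number of classes in a partition of $E(G)$ such that each class forms a planar graph. A class together with all vertices of $G$ is called a \emph{layer}. Thickness thus counts the transparent sheets needed to draw $G$ without crossings when every vertex appears on every sheet and may be placed anew on each.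

A \emph{triangulation} is a connected plane graph in which every face is bounded by a triangle. We recall the standard consequence of Euler's formula: a planar graph on $n\ge3$ vertices has at most $3n-6$ edges, and if it has exactly $3n-6$ edges, then its plane drawings are triangulations. For regular graphs this has the following consequences.

\begin{lemma}\label{lem:count}
Let $G$ be a $k$-regular graph on $n\ge3$ vertices that is a union of $t$ planar graphs.
\begin{enumerate}
\item[(a)] $k\le 6t-1$.
\item[(b)] If $k=6t-1$, then $\Theta(G)=t$, the order $n$ is even, and $n\ge12t$. If moreover $n=12t$, then in every partition of $E(G)$ into $t$ planar layers each layer is a spanning triangulation.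
\end{enumerate}
\end{lemma}

\begin{proof}
Each layer has at most $3n-6$ edges, so $kn/2=|E(G)|\le t(3n-6)<3tn$, and $k<6t$. Let $k=6t-1$. If $\Theta(G)=s\le t-1$, then (a) applied with $s$ in place of $t$ gives $6t-1\le 6s-1$, which is false; so $\Theta(G)=t$. The degree sum $(6t-1)n$ is even, so $n$ is even. The inequality $(6t-1)n/2\le t(3n-6)$ is equivalent to $n\ge12t$. If $n=12t$, it is an equality, so every layer has exactly $3n-6$ edges on the $n$ vertices and is a triangulation.
\end{proof}

The bound in (a) is attained: $(6t-1)$-regular graphs of thickness $t$ exist for every $t$, and one known construction has $(48t)^2$ vertices. For $t=2$, Durocher et al.\ exhibit an $11$-regular graph of thickness two on $32$ vertices. The following question is posed in \cite{slides}.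

\medskip
\noindent\textbf{Problem.} \emph{For each positive integer $t$, determine the minimum number of vertices of a $(6t-1)$-regular graph of thickness $t$.}
\medskip

For $t=1$ the icosahedron is a $5$-regular planar graph on $12$ vertices, so the bound $12t$ of Lemma~\ref{lem:count} is the answer, and one may guess that it is the answer for all $t$. The guess is a demanding one. A graph with $n=12t$ has no edge to spare: it must split into $t$ spanning triangulations whose degrees add up to $6t-1$ at every vertex, and these triangulations must avoid each other although together they join every vertex to $6t-1$ of the other $12t-1$. The guess is nevertheless correct.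

\begin{theorem}\label{thm:min}
For every $t\ge1$ there is a $(6t-1)$-regular graph of thickness $t$ on $12t$ vertices, and there is none on fewer vertices. The graph constructed below is an edge-disjoint union of $t$ pairwise isomorphic spanning planar triangulations.
\end{theorem}

\begin{theorem}\label{thm:orders}
Let $N(t)$ be the set of orders of $(6t-1)$-regular graphs of thickness $t$. Then $N(t)\subseteq\{n \text{ even}: n\ge12t\}$, $\min N(t)=12t$, $N(t)$ is closed under addition, and $N(t)$ contains $12tc+2j$ whenever $j\ge0$ and $c\ge2j+1$. In particular, $N(t)$ contains every even $n\ge12t(12t-1)$.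
\end{theorem}

We do not determine which even $n$ with $12t<n<12t(12t-1)$ belong to $N(t)$, except for those of the form $n=12tc+2j$ with $c\ge2j+1$.

By Lemma~\ref{lem:count} we never have to prove nonplanarity: any $t$ edge-disjoint planar graphs with a $(6t-1)$-regular union give thickness exactly $t$. Section~\ref{sec:layer} describes the triangulation that serves as a layer. Section~\ref{sec:two} packs two copies of it on $24$ vertices; this case shows which combinatorial data are needed. Section~\ref{sec:general} proves Theorem~\ref{thm:min}, and Section~\ref{sec:orders} proves Theorem~\ref{thm:orders}.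

\section{Filling the squares of the cuboctahedron}\label{sec:layer}

To keep $t$ triangulations edge-disjoint we want layers whose edges have a very simple description. We divide the $12t$ vertices into $t$ classes of twelve and let the $r$-th class play a special role in the $r$-th layer: its vertices are the \emph{hubs} of that layer, and every other vertex has degree $4$ there. A vertex then has degree $4$ in $t-1$ layers, so as a hub it must have degree
\[
(6t-1)-4(t-1)=2t+3 .
\]
Vertices of degree $4$ arise in a triangulation when two apices are joined to all vertices of a path. A square face $a,c,b,d$ can be filled in this way: draw a path from $c$ to $d$ and use $a$ and $b$ as apices. With $12(t-1)$ vertices to be placed in six squares, each path has $2t-2$ interior vertices. Since $2t+3=4+(2t-2)+1$, the hubs get the right degree if they span a $4$-regular graph in which every hub is an apex in one square and an end of the path in one square. The cuboctahedron has this property.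

Let $e_0,e_1,e_2$ be the standard basis of $\mathbb R^3$, with subscripts in $\mathbb Z_3$. Signs $\varepsilon,\delta,\eta\in\{+,-\}$ are identified with $\pm1$. The twelve points $\pm e_i\pm e_j$ with $i\ne j$ are the midpoints of the edges of the cube $Q=[-1,1]^3$. We call them \emph{labels} and write $L$ for the set of labels. Every pair of distinct elements of $\mathbb Z_3$ is $\{k,k-1\}$ for exactly one $k$, so every label can be written uniquely as
\[
[k,\varepsilon,\delta]:=\varepsilon e_k+\delta e_{k-1}.
\]
On each face of $Q$ draw the four segments that join midpoints of sides with a common corner. This draws a graph $\mathcal C$ with vertex set $L$ and $24$ edges without crossings on the surface of $Q$, which is a sphere; $\mathcal C$ is the graph of the cuboctahedron. Each label lies on two faces of $Q$ and has two neighbors on each, so $\mathcal C$ is $4$-regular. Its faces are six squares, one inscribed in each face of $Q$, and eight triangles, one around each corner of $Q$. Each edge of $\mathcal C$ lies on exactly one square and one triangle.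

We write $F=(k,\varepsilon)$ for the square on the face of $Q$ where the $k$-th coordinate equals $\varepsilon$. Its two diagonals are
\[
\begin{aligned}
S_F&=\{\varepsilon e_k\pm e_{k-1}\}=\{[k,\varepsilon,+],\,[k,\varepsilon,-]\},\\
E_F&=\{\varepsilon e_k\pm e_{k+1}\}=\{[k+1,+,\varepsilon],\,[k+1,-,\varepsilon]\}.
\end{aligned}
\]
The label $[k,\varepsilon,\delta]$ lies in $S_F$ only for $F=(k,\varepsilon)$ and in $E_F$ only for $F=(k-1,\delta)$. Hence the six sets $S_F$ partition $L$, and so do the six sets $E_F$. The two labels of a diagonal of $F$ lie on no common face of $Q$ other than the one containing $F$, where they are not joined; so they are not adjacent in $\mathcal C$.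

For $m\ge0$ define a plane graph $T_m$ as follows (Figure~\ref{fig:square}). In each square $F$ of $\mathcal C$, with $S_F=\{a,b\}$ and $E_F=\{c,d\}$, draw a path $c,x_1,\dots,x_m,d$ through $m$ new vertices along the diagonal $E_F$, and join each $x_i$ to $a$ and to $b$. The vertices in $L$ are the hubs of $T_m$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72]
\draw[gray,dotted,thick] (-3,-3) rectangle (3,3);
\draw[very thick] (0,3)--(-3,0)--(0,-3)--(3,0)--cycle;
\draw (-3,0)--(3,0);
\foreach \x/\y in {-1.8/1,-0.6/2,0.6/3,1.8/4}{
  \draw (0,3)--(\x,0)--(0,-3);
  \node[circle,draw,fill=white,inner sep=1pt] at (\x,0) {\small $x_{\y}$};}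
\fill (0,3) circle (3pt) node[above] {$a$};
\fill (0,-3) circle (3pt) node[below] {$b$};
\fill (-3,0) circle (3pt) node[left] {$c$};
\fill (3,0) circle (3pt) node[right] {$d$};
\end{tikzpicture}
\caption{One face of the cube (dotted), the square $F$ of the cuboctahedron inscribed in it (bold), and the filling of $F$ in the triangulation $T_4$: a path with four new vertices runs along the diagonal $E_F=\{c,d\}$, and each new vertex is joined to both ends of the other diagonal $S_F=\{a,b\}$.}
\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:T}
$T_m$ is a simple triangulation on $12+6m$ vertices. Its hubs have degree $m+5$, its other vertices have degree $4$, and the eight triangles of $\mathcal C$ are faces of $T_m$.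
\end{lemma}

\begin{proof}
For $m\ge1$ every added edge has a new vertex as an end, and no two added edges join the same pair. For $m=0$ the added edges are the six disjoint diagonals $E_F$, which are not edges of $\mathcal C$. So $T_m$ is simple. Put $x_0=c$ and $x_{m+1}=d$. The sides of the square join $a$ and $b$ to $x_0$ and $x_{m+1}$, so the square is cut into the triangles $ax_ix_{i+1}$ and $bx_ix_{i+1}$, $0\le i\le m$. The triangles of $\mathcal C$ are untouched. A new vertex has two neighbors on its path and two apices. A hub has four neighbors in $\mathcal C$, gains $m$ edges in the square where it lies on $S_F$, and gains one edge in the square where it lies on $E_F$.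
\end{proof}

The graph $T_0$ is a $5$-regular triangulation on $12$ vertices (the icosahedron), and $T_{2t-2}$ has $12t$ vertices and hubs of degree $2t+3$, as required. What remains is to name the vertices of $t$ copies of $T_{2t-2}$ so that no edge occurs twice.

\section{Two layers on 24 vertices}\label{sec:two}

For general $t$ the vertex set will be $V=L\times\mathbb Z_t$. We call $i$ the \emph{index} of the vertex $(\ell,i)$; the hubs of layer $r$ are the vertices of index $r$. The \emph{block} of a label $\ell$, and of every vertex $(\ell,i)$, is the square $\beta(\ell)$ with $\ell\in S_{\beta(\ell)}$. Thus $\beta([k,\varepsilon,\delta])=(k,\varepsilon)$.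

Let $t=2$. Layer $r$ is a copy of $T_2$ in which the hub $\ell$ is named $(\ell,r)$. The twelve vertices of index $r+1$ must be distributed over the six squares, two in each, and these two are joined by an edge. This edge may not belong to the copy of $\mathcal C$ on $L\times\{r+1\}$, which lies in the other layer. The diagonals $S_B$ partition $L$ into nonadjacent pairs, so we choose a permutation $\sigma$ of the six squares and place $S_{\sigma F}\times\{r+1\}$ in the square $F$. The edges from the apices then form a complete bipartite graph between $S_F\times\{r\}$ and $S_{\sigma F}\times\{r+1\}$, and whether such an edge is present depends only on blocks and indices. It remains to decide which of the two new vertices comes next to $c$ and which next to $d$. This is a bijection $E_F\to S_{\sigma F}$ for each $F$; together these bijections form a bijection $f$ of $L$, and $(c,r)$ is joined to $(f(c),r+1)$.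

Among the vertices of index $r$, layer $r$ contains the edges of $\mathcal C$ and layer $r+1$ contains the diagonals $S_B$, so no conflict arises there. Consider the edges from a vertex $(\ell,r)$ with block $B$ to vertices of index $r+1$. In layer $r$ the vertex is a hub; in layer $r+1$ it lies in the square $\sigma^{-1}B$. The labels of its neighbors of index $r+1$ are
\begin{equation}\label{eq:six}
\text{in layer } r:\quad S_{\sigma B},\ f(\ell);\qquad\qquad \text{in layer } r+1:\quad S_{\sigma^{-1}B},\ f^{-1}(\ell).
\end{equation}
The two layers are edge-disjoint exactly when, for every $\ell$, the first three labels differ from the last three. This amounts to three conditions.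
\begin{itemize}
\item $\sigma B\ne\sigma^{-1}B$, that is, $\sigma^2B\neq B$.
\item $f(\ell)\notin S_{\sigma^{-1}B}$, that is, $\beta(\ell)\ne\sigma\beta(f(\ell))$. If $\ell\in E_F$, this reads $\beta(\ell)\neq\sigma^2F$. The condition $f^{-1}(\ell)\notin S_{\sigma B}$ is the same condition for the label $f^{-1}(\ell)$.
\item $f(\ell)\ne f^{-1}(\ell)$, that is, $f(f(\ell))\ne\ell$.
\end{itemize}
For $t\ge3$ the paths in the squares will join vertices of one block with different indices. To keep the edges $(c,r)(f(c),r+1)$ apart from them we also ask that $c$ and $f(c)$ have different blocks: $\beta(c)\ne\sigma F$ for $c\in E_F$. For $F=(k,\varepsilon)$ the labels in $E_F$ have blocks $(k+1,+)$ and $(k+1,-)$, and $\sigma^2F\ne F$ implies $\sigma F\neq F$. So all that we ask of $\sigma$ is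
\begin{equation}\label{eq:sigma}
\sigma F,\ \sigma^2F\ \notin\ \{F,\ (k+1,+),\ (k+1,-)\}\qquad\text{for all }F=(k,\varepsilon).
\end{equation}
By the condition on $\sigma F$, a step of $\sigma$ either passes to the opposite square $(k,-\varepsilon)$ or lowers $k$ by $1$. Two consecutive steps of the first kind return to $F$, and two of the second kind lead to the first coordinate $k-2=k+1$. The condition on $\sigma^2F$ forbids both, so the two kinds must alternate. This suggests the following choice.

\begin{lemma}\label{lem:sf}
Let $\sigma(k,+)=(k,-)$ and $\sigma(k,-)=(k-1,+)$, that is, $\sigma(k,\varepsilon)=(k+1-\varepsilon,-\varepsilon)$, and let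
\[
f([k,\varepsilon,\delta])=[k-\delta,-\delta,\varepsilon].
\]
\begin{enumerate}
\item[(a)] $\sigma$ is a permutation of the six squares and satisfies \eqref{eq:sigma}.
\item[(b)] $f$ maps $E_F$ bijectively onto $S_{\sigma F}$ for every $F$, and $f$ is a bijection of $L$.
\item[(c)] $f(f(c))\ne c$ for all $c\in L$.
\item[(d)] For all $c\in L$, the blocks $\beta(c)$ and $\beta(f(c))$ are different, and $\{\beta(c),\beta(f(c))\}$ is not of the form $\{R,\sigma R\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\sigma^2(k,\varepsilon)=(k+1-\varepsilon+1+\varepsilon,\varepsilon)=(k-1,\varepsilon)$. This map is a bijection, hence so is $\sigma$. For $F=(k,\varepsilon)$, the square $\sigma F$ is $(k,-)$ if $\varepsilon=+$ and $(k-1,+)$ if $\varepsilon=-$; it differs from $F$ in the sign and does not have first coordinate $k+1$. The first coordinate $k-1$ of $\sigma^2F$ is neither $k$ nor $k+1$.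

(b) The labels in $E_{(k,\varepsilon)}$ are $[k+1,\eta,\varepsilon]$ with $\eta=\pm$, and $f([k+1,\eta,\varepsilon])=[k+1-\varepsilon,-\varepsilon,\eta]$. These are the two labels with block $(k+1-\varepsilon,-\varepsilon)=\sigma(k,\varepsilon)$. The sets $E_F$ partition $L$, and so do the sets $S_{\sigma F}$; hence $f$ is a bijection.

(c) We compute $f(f([k,\varepsilon,\delta]))=f([k-\delta,-\delta,\varepsilon])=[k-\delta-\varepsilon,-\varepsilon,-\delta]$, and the middle entry has changed.

(d) Let $c\in E_F$ with $F=(k,\varepsilon)$. Then $\beta(c)=(k+1,\pm)$ and $\beta(f(c))=\sigma F$, and these differ by \eqref{eq:sigma}. If they form a pair $\{R,\sigma R\}$, then either $\sigma F=\sigma\beta(c)$, so that $F=\beta(c)$, which is false because $k\ne k+1$; or $\beta(c)=\sigma(\sigma F)$, which contradicts \eqref{eq:sigma}.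
\end{proof}

With this $\sigma$ and $f$ the three conditions hold, so the two copies of $T_2$ are edge-disjoint. Every vertex has degree $7$ in one layer and $4$ in the other, and the union is an $11$-regular graph of thickness two on $24$ vertices.

\begin{example}
Let $\ell=[0,+,+]=e_0+e_2$, with block $B=(0,+)$. The neighbors of $(\ell,0)$ of index $0$ have labels $[1,\pm,+]=e_0\pm e_1$ and $[2,+,\pm]=e_2\pm e_1$ (layer $0$) and $[0,+,-]$ (layer $1$). Further, $\sigma B=(0,-)$, $\sigma^{-1}B=(1,-)$, $f(\ell)=[2,-,+]$ and $f^{-1}(\ell)=[2,+,-]$. By \eqref{eq:six} the neighbors of index $1$ have labels $[0,-,\pm]$, $[2,-,+]$ (layer $0$) and $[1,-,\pm]$, $[2,+,-]$ (layer $1$). These are six different labels.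
\end{example}

\begin{remark}
Property (c) does not follow from (b). The map $g([k,\varepsilon,\delta])=[k-\delta,-\delta,-\varepsilon]$ also sends $E_F$ onto $S_{\sigma F}$, but $g(g([k,\varepsilon,\delta]))=[k-\delta+\varepsilon,\varepsilon,\delta]$. With $g$ in place of $f$, the edge $(c,0)(g(c),1)$ would lie in both layers for every $c=[k,\varepsilon,\varepsilon]$.
\end{remark}

\section{Zigzag paths and the proof of Theorem~\ref{thm:min}}\label{sec:general}

Let $t\ge2$. In layer $r$ we place in the square $F$ all vertices of block $\sigma F$ that are not hubs, that is, the set $S_{\sigma F}\times(\mathbb Z_t\setminus\{r\})$. The new difficulty is to order them along the path. Each block has $2t$ vertices, and we need, for each $r$, a path through all of them except the two of index $r$. These $t$ paths must be edge-disjoint, and they use $t(2t-3)=\binom{2t}{2}-2t$ edges, all but $2t$ of the pairs inside the block. We also want the two ends of the $r$-th path to have index $r+1$, so that they can be attached by $f$ as in Section~\ref{sec:two}. Walecki's zigzag paths with their ends removed do all of this.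

\begin{lemma}\label{lem:zigzag}
Let $t\ge2$ and let $S$ be a set with two elements. There are pairwise edge-disjoint paths $W_{S,r}$, $r\in\mathbb Z_t$, such that $W_{S,r}$ has vertex set $S\times(\mathbb Z_t\setminus\{r\})$ and its two ends are the two elements of $S\times\{r+1\}$.
\end{lemma}

\begin{proof}
For $0\le r\le t-1$ let $W_r$ be the sequence
\[
r,\ r+1,\ r-1,\ r+2,\ r-2,\ \dots,\ r+(t-1),\ r-(t-1),\ r+t
\]
in $\mathbb Z_{2t}$. Its terms are $r+j$ with $-(t-1)\le j\le t$, so it contains each element of $\mathbb Z_{2t}$ once. Consecutive terms are either $r-(j-1),\,r+j$, with sum $2r+1$, or $r+j,\,r-j$, with sum $2r$. The sets $\{2r,2r+1\}$, $0\le r\le t-1$, are pairwise disjoint in $\mathbb Z_{2t}$, so the paths $W_r$ are pairwise edge-disjoint. Deleting the ends $r$ and $r+t$ leaves a path $W_r^\circ$ on $\mathbb Z_{2t}\setminus\{r,r+t\}$ with ends $r+1$ and $r-(t-1)=(r+1)+t$, which are different elements of $\mathbb Z_{2t}$.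

Write $S=\{p,q\}$ and define a bijection $\varphi:\mathbb Z_{2t}\to S\times\mathbb Z_t$ by $\varphi(i)=(p,i)$ and $\varphi(i+t)=(q,i)$ for $0\le i<t$. For every $m\in\mathbb Z_{2t}$ the pair $\{m,m+t\}$ is mapped onto $S\times\{m \bmod t\}$. Hence the paths $W_{S,r}=\varphi(W_r^\circ)$ have the required vertex sets and ends.
\end{proof}

For $t=2$ the path $W_{S,r}$ is the single edge on $S\times\{r+1\}$ used in Section~\ref{sec:two}. For $t=3$ the paths $W_r^\circ$ are $1,5,2,4$ and $2,0,3,5$ and $3,1,4,0$; the six pairs that they leave unused form the cycle $0,1,2,3,4,5$.

\begin{proof}[Proof of Theorem~\ref{thm:min}]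
By Lemma~\ref{lem:count} no such graph has fewer than $12t$ vertices, and it suffices to construct $t$ edge-disjoint isomorphic triangulations on a set of $12t$ vertices with a $(6t-1)$-regular union. For $t=1$ take $T_0$. Let $t\ge2$, let $V=L\times\mathbb Z_t$, and take $\sigma$ and $f$ from Lemma~\ref{lem:sf}. For each block $B$ fix paths $W_{B,r}:=W_{S_B,r}$ as in Lemma~\ref{lem:zigzag}.

\emph{The layers.} For $r\in\mathbb Z_t$ we name the vertices of $T_{2t-2}$ by elements of $V$. The hub $\ell$ is named $(\ell,r)$. In a square $F$ with $E_F=\{c,d\}$, the ends of $W_{\sigma F,r}$ are $(f(c),r+1)$ and $(f(d),r+1)$ by Lemma~\ref{lem:sf}(b). The new vertices $x_1,\dots,x_{2t-2}$ on the path from $c$ to $d$ are named by the vertices of $W_{\sigma F,r}$, in order from $(f(c),r+1)$ to $(f(d),r+1)$. Since the sets $S_{\sigma F}$ partition $L$, each vertex of index different from $r$ is used exactly once, so the naming is a bijection onto $V$. Let $G_r$ be the resulting graph on $V$. It is a spanning triangulation isomorphic to $T_{2t-2}$, and its edges are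
\begin{itemize}
\item[(H)] $(\ell,r)(\ell',r)$ for $\ell\ell'\in E(\mathcal C)$;
\item[(W)] the edges of the paths $W_{B,r}$, for all six blocks $B$;
\item[(S)] $(a,r)(x,s)$ for all $F$, $a\in S_F$, $x\in S_{\sigma F}$, $s\neq r$;
\item[(E)] $(c,r)(f(c),r+1)$ for $c\in L$.
\end{itemize}

\emph{An edge determines its type.} Call two blocks \emph{linked} if they form a pair $\{R,\sigma R\}$; linked blocks are different because $\sigma$ has no fixed point. The ends of the edges of the four types have the following properties, in whichever layer the edge lies.
\begin{center}
\begin{tabular}{c|c|c}
type & blocks of the ends & indices of the ends\\ \hline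
W & equal & no condition\\
H & different & equal\\
S & different, linked & different\\
E & different, not linked & different
\end{tabular}
\end{center}
For H this holds because the two labels of a set $S_F$ are not adjacent in $\mathcal C$. For E it holds by Lemma~\ref{lem:sf}(d) and because $r+1\ne r$ for $t\ge2$. For W and S it is read off from the list of edges. The four rows exclude each other, so an edge that lies in two layers has the same type in both.

\emph{An edge of given type determines its layer.} An H-edge lies in the layer given by the common index of its ends. A W-edge with ends in block $B$ lies on only one of the paths $W_{B,r}$, by Lemma~\ref{lem:zigzag}. For an S-edge, the pair of blocks $\{R,\sigma R\}$ determines $R$: if $\{R,\sigma R\}=\{R',\sigma R'\}$ with $R\ne R'$, then $R=\sigma R'$ and $R'=\sigma R$, so $\sigma^2R=R$, contrary to \eqref{eq:sigma}. The layer is the index of the end in block $R$. Finally, suppose that the E-edges $(c,r)(f(c),r+1)$ and $(c',r')(f(c'),r'+1)$ coincide and $r\ne r'$. Then $(c,r)=(f(c'),r'+1)$ and $(c',r')=(f(c),r+1)$, so $c=f(f(c))$, contrary to Lemma~\ref{lem:sf}(c). (This also forces $r=r+2$, so part (c) is needed only for $t=2$.) Hence the graphs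 $G_r$ are pairwise edge-disjoint.

\emph{Degrees.} The vertex $(\ell,i)$ is a hub of $G_i$ and is not a hub of $G_r$ for $r\ne i$. By Lemma~\ref{lem:T} with $m=2t-2$, its degree in the edge-disjoint union $\bigcup_rG_r$ is $(2t+3)+4(t-1)=6t-1$.
\end{proof}

We write $G^{(t)}$ for the graph just constructed, with layers $G_r$; for $t=1$ this is $T_0$ on $L\times\mathbb Z_1$.

\section{Other orders}\label{sec:orders}

Disjoint copies of $G^{(t)}$ give the multiples of $12t$. To reach other residues modulo $12t$ we add vertices, and by parity we add two at a time, $u$ and $v$. Old vertices must keep their degrees, so each new edge at an old vertex has to replace a deleted one. Deleting two edges $xy$, $yz$ of a triangular face frees four edge ends, at $x,y,y,z$, and the edges $ux,uy,vy,vz$ fill them. This gives each of $u,v$ two edges. To reach degree $6t-1$ we use three such triangles in each layer but one, and two triangles and the edge $uv$ in the remaining layer. The vertices $u$ and $v$ must reach all three triangles without crossings; we arrange this by taking the triangles from three disjoint graphs, each of which can be drawn with its triangle on the outside.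

A \emph{layered graph} is a $(6t-1)$-regular graph $X$ with a partition of its edges into $t$ planar layers $X^r$, $r\in\mathbb Z_t$, each with a fixed drawing on the sphere. By the Jordan--Schoenflies theorem, a triangle of a layer divides the sphere into two open discs, and the closure of each is homeomorphic to a closed round disc, with the triangle going to the boundary circle. The triangle is \emph{empty} if one of its two open discs contains no point of the drawing of the layer. A \emph{transversal} of $X$ is a family $(T_r)_{r\in\mathbb Z_t}$ of pairwise vertex-disjoint triangles such that $T_r$ is an empty triangle of $X^r$.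

The graph $G^{(t)}$ is a layered graph. For each of the eight triangles $\tau$ of $\mathcal C$, the family $(\tau\times\{r\})_r$ is a transversal: $\tau\times\{r\}$ is a face of $G_r$ by Lemma~\ref{lem:T}, and the indices make the triangles disjoint. Transversals from different $\tau$ are edge-disjoint, because each edge of $\mathcal C$ lies on only one of the eight triangles.

\begin{lemma}[Insertion]\label{lem:insert}
Let $A,B,C$ be vertex-disjoint layered graphs with transversals $(T^A_r)$, $(T^B_r)$, $(T^C_r)$, and let $u,v$ be two further vertices. There is a layered graph $H$ on $V(A)\cup V(B)\cup V(C)\cup\{u,v\}$ such that every transversal of $B$ that is edge-disjoint from $(T^B_r)$ is a transversal of $H$.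
\end{lemma}

\begin{proof}
For $X\in\{A,B,C\}$ and $r\in\mathbb Z_t$ write $T^X_r=xyz$. To \emph{attach} $X$ in layer $r$ means to delete $xy$ and $yz$ and to add $ux,uy,vy,vz$. The layer $H^r$ is obtained from $A^r\cup B^r\cup C^r$ and the vertices $u,v$ as follows. For $r\ne0$ attach $A$, $B$ and $C$. For $r=0$ attach $A$ and $B$ only, and add the edge $uv$.

\emph{Drawing} (Figure~\ref{fig:insert}). Fix $r$ and three disjoint closed round discs in the plane with centers on the horizontal axis, one for each $X$. Since $T^X_r$ is empty, the drawing of $X^r$ lies in one of the two closed discs bounded by $T^X_r$. Map this closed disc homeomorphically onto the round disc of $X$ so that $x$, $y$, $z$ go to its top, rightmost and bottom points. This is possible because any three points of a circle can be moved to any three points by a homeomorphism of the circle, which extends radially to the disc. Let $w$ be a point of the axis to the left of the three discs. The part of the closed upper half-plane outside the open round discs, together with the point at infinity, is a closed disc that has $w$ and all points $x$, $y$ on its boundary. In a closed round disc, the radii join the center to finitely many boundary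 points by arcs that meet only at the center. So we can place $u$ in the interior of this region and join it to those of the points $x,y,w$ that are needed. In the same way place $v$ in the lower half-plane and join it to the points $y,z,w$ that are needed. The arcs $uw$ and $wv$ together draw the edge $uv$. Thus $H^r$ is planar, and all new edges run outside the three round discs except for their ends.

\emph{Degrees and simplicity.} When $X$ is attached, $x$ loses $xy$ and gains $ux$, the vertex $y$ loses $xy,yz$ and gains $uy,vy$, and $z$ loses $yz$ and gains $vz$. So old vertices keep the degree $6t-1$. The triangles $T^X_r$, for all $X$ and $r$, are pairwise vertex-disjoint, so no edge from $u$ or $v$ to an old vertex is added twice; this is where the disjointness in the definition of a transversal is used. Hence the layers $H^r$ are edge-disjoint, and each of $u,v$ has degree $6(t-1)+4+1=6t-1$.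

\emph{Surviving transversals.} Let $(T'_r)$ be a transversal of $B$ that is edge-disjoint from $(T^B_r)$. No edge of $T'_r$ is deleted. Let $D$ and $D'$ be empty open discs of $T^B_r$ and $T'_r$ in the drawing of $B^r$, where $D$ is the one discarded above. Each of them is connected, misses the drawing, and has its boundary in the drawing, so each is a face of $B^r$. They are different faces, since their boundaries differ; so $D'$ is disjoint from $D$ and lies in the round disc of $B$. It also misses the boundary circle, which is part of the drawing of $B^r$. Nothing is added in the interior of this round disc, so $T'_r$ is an empty triangle of $H^r$.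
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x/\y in {-3/A,0/B,3/C}{
  \fill[gray!20] (\x,0) circle (0.8);
  \draw[thick] (\x,0.8) arc (90:270:0.8);
  \draw[dashed] (\x,0.8) arc (90:-90:0.8);
  \node at (\x-0.25,0) {$\y^r$};
  \fill (\x,0.8) circle (1.8pt) node[below] {\small $x$};
  \fill (\x+0.8,0) circle (1.8pt) node[left] {\small $y$};
  \fill (\x,-0.8) circle (1.8pt) node[above] {\small $z$};}
\foreach \y in {1,-1}{
  \begin{scope}[yscale=\y]
  \draw (-3,0.8)--(0,2.6)--(-2.2,0) (0,0.8)--(0,2.6)--(3,0.8);
  \draw (0,2.6) .. controls (1.2,1.2) and (1.2,0.4) .. (0.8,0);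
  \draw (0,2.6) .. controls (4.6,2.2) and (4.4,0.6) .. (3.8,0);
  \end{scope}}
\draw[dotted,thick] (0,2.6) .. controls (-6,2.6) and (-6,-2.6) .. (0,-2.6);
\fill (0,2.6) circle (2pt) node[above] {$u$};
\fill (0,-2.6) circle (2pt) node[below] {$v$};
\end{tikzpicture}
\caption{Inserting two vertices $u,v$ in layer $r$. Each shaded disc contains the $r$-th layer of one of the graphs $A,B,C$ and is bounded by a triangle $xyz$. The dashed edges $xy$, $yz$ are deleted and replaced by $ux,uy,vy,vz$. In layer $0$ the disc of $C$ is left unchanged and receives no edges, and the dotted edge $uv$ is added; in the other layers the dotted edge is absent.}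
\label{fig:insert}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:orders}]
Lemma~\ref{lem:count} gives $N(t)\subseteq\{n\text{ even}:n\ge12t\}$, and Theorem~\ref{thm:min} gives $12t\in N(t)$. If two $(6t-1)$-regular graphs are each partitioned into $t$ planar layers, then so is their disjoint union, by uniting the $r$-th layers for each $r$; its thickness is $t$ by Lemma~\ref{lem:count}. So $N(t)$ is closed under addition.

We show by induction on $j\ge0$ that there is a layered graph $H_j$ on $12t(2j+1)+2j$ vertices that has a transversal. Let $\tau_1\ne\tau_2$ be triangles of $\mathcal C$. Take $H_0=G^{(t)}$. For $j\ge1$ apply Lemma~\ref{lem:insert} to $A=H_{j-1}$ with its transversal and to two new copies $B,C$ of $G^{(t)}$ with the transversals given by $\tau_1$. The result $H_j$ has $12t(2j-1)+2(j-1)+24t+2=12t(2j+1)+2j$ vertices, and the transversal of $B$ given by $\tau_2$ is a transversal of $H_j$.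

By Lemma~\ref{lem:count}, $H_j$ has thickness $t$, so $12t(2j+1)+2j\in N(t)$. If $c\ge2j+1$, adding $12t\in N(t)$ to this number $c-(2j+1)$ times gives $12tc+2j\in N(t)$.

Finally, let $n\ge12t(12t-1)$ be even. Division by $12t$ gives $n=12tc+2j$ with $0\le j\le6t-1$ and $c\ge12t-1$. Then $2j+1\le12t-1\le c$, so $n\in N(t)$.
\end{proof}

For $t=2$, for instance, $N(2)$ contains $24$, $48$, $72$, $74$ and every even $n\ge552$.

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Maximizing the Degree of (Geometric) Thickness-$t$ Regular Graphs},
\texttt{http://csun.edu/gd2015/slides/Sept25-10-15-Christian\_Duncan.pdf}.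
\end{thebibliography}
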